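\title{Stationary symmetric stable processes with continuous kernel, finite entropy integral and unbounded paths}

\begin{abstract}
Let $1\le p<2$ and let $X$ be a stationary symmetric $p$-stable process on a locally compact abelian group. A conjecture in Nolan's report on the continuity of stable processes characterizes the continuity of the paths of $X$ by three conditions: the kernel of a stochastic integral representation is continuous, its supremum is $p$-integrable, and a metric entropy integral is finite. We show that the conjecture is false for every $p\in[1,2)$ and on every non-discrete second countable group. The counterexample has a bounded continuous kernel, its covering numbers satisfy $\int_0^1N(\varepsilon)^a\,d\varepsilon<\infty$ for all $a<1/p$, and its paths are unbounded with positive probability. For $1<p<2$ the exponent $1/p$ is sharp. On second countable groups the three conditions remain necessary for continuity, and they do not depend on the representation.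
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Stable processes, kernels and entropy}

Throughout, $1\le p<2$ unless stated otherwise, and $q\in(2,\infty]$ is the dual index, $p^{-1}+q^{-1}=1$. A real random variable $Z$ is \emph{symmetric $p$-stable with scale $\sigma\ge0$} if $\mathbb E e^{i\theta Z}=\exp(-\sigma^p|\theta|^p)$ for all real $\theta$. A real process $X=\{X(t),\,t\in T\}$ is symmetric $p$-stable if every finite linear combination of its values is.

A \emph{representation} of $X$ consists of a $\sigma$-finite measure space $(U,\mathcal U,m)$ and a \emph{kernel} $f:T\times U\to\mathbb R$, with $f(t,\cdot)$ measurable and in $L^p(U,\mathcal U,m)$ for each $t$, such that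
\begin{equation}\label{eq:rep}
X(t)=\int_Uf(t,u)\,W_m(du),\qquad t\in T,
\end{equation}
in the sense of equality of all finite-dimensional distributions. Here $W_m$ is a symmetric $p$-stable random measure with control measure $m$: its values on disjoint sets are independent, and $W_m(A)$ has scale $m(A)^{1/p}$. Equivalently, for all finite families $t_i\in T$, $z_i\in\mathbb R$,
\begin{equation}\label{eq:chf}
\mathbb E\exp\Big(i\sum_iz_iX(t_i)\Big)=\exp\Big(-\int_U\Big|\sum_iz_if(t_i,u)\Big|^pm(du)\Big),
\end{equation}
and \eqref{eq:chf} is the only form that we use. A process has many representations. For instance, if $\varrho>0$ is measurable and finite, then the kernel $f\varrho^{-1/p}$ and the measure $\varrho\,m$ give the same right side in \eqref{eq:chf}; in particular a nonzero $m$ can always be replaced by a probability measure.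

A \emph{version of the kernel} $f$ is a function $f_0$ on $T\times U$ with $f_0(t,\cdot)=f(t,\cdot)$ $m$-a.e.\ for each fixed $t$; it defines the same process in law. Let $T$ be a topological space and $K\subset T$ compact. The two conditions on a representation are:
\begin{itemize}
\item[(C1)] $f$ has a version $f_0$ with $f_0(\cdot,u)\in C(K)$ for every $u\in U$;
\item[(C2)] the function $u\mapsto\|f_0(\cdot,u)\|_{C(K)}=\sup_{t\in K}|f_0(t,u)|$ belongs to $L^p(U,\mathcal U,m)$.
\end{itemize}
The scale of the increment $X(t)-X(s)$ is
\[
d_X(t,s)=\big(-\log\mathbb E\exp(i(X(t)-X(s)))\big)^{1/p}=\|f(t,\cdot)-f(s,\cdot)\|_{L^p(m)}.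
\]
The first expression shows that $d_X$ does not depend on the representation, the second that it is a pseudo-metric. Let $N(K,d_X;\varepsilon)$ be the least number of closed $d_X$-balls of radius $\varepsilon$ with centers in $K$ that cover $K$; it is nonincreasing in $\varepsilon$. (The number for open balls lies between $N(K,d_X;\varepsilon)$ and $N(K,d_X;\varepsilon/2)$, so no finiteness statement below depends on this choice.) Put
\[
H_q(K,d_X;\varepsilon)=\begin{cases}(\log N(K,d_X;\varepsilon))^{1/q},&q<\infty,\\ \log^+\log N(K,d_X;\varepsilon),&q=\infty,\end{cases}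
\]
with $H_q=0$ when $N=1$. The \emph{entropy condition} on $K$ is $\int_0^\infty H_q(K,d_X;\varepsilon)\,d\varepsilon<\infty$. We shall compare it with much stronger conditions, in which a power of $N$ replaces the logarithm:
\begin{equation}\label{eq:power}
\int_0^1N(K,d_X;\varepsilon)^a\,d\varepsilon<\infty\ \text{ for some }a>0\quad\Longrightarrow\quad\int_0^\infty H_q(K,d_X;\varepsilon)\,d\varepsilon<\infty .
\end{equation}
Indeed, $\log N\le N^b/b$ for every $b>0$ gives $H_q\le C_{a,q}N^a$, which controls the integral over $(0,1)$. By monotonicity $N(K,d_X;1)<\infty$, so $H_q$ is bounded on $[1,\infty)$, the $d_X$-diameter of $K$ is finite, and $H_q=0$ beyond the diameter.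

A \emph{version of the process} $X$ is a process with the same finite-dimensional distributions. Our negative results exclude a continuous version in this wide sense, and the continuous versions $Y$ that we construct satisfy $Y(t)=X(t)$ a.s.\ for each $t$, so all results also hold if ``version'' is read in this narrower sense. The processes in the problem below are assumed separable. This costs nothing: the statements in question depend only on finite-dimensional distributions, and on a separable metric space every process has a separable version (Doob), with the usual allowance of extended real values.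

\subsection{The question}

For a pseudo-metric $d$ on $K$ let $\|g\|_{\mathrm{Lip}(d)}=\sup\{|g(t)-g(s)|/d(t,s):s,t\in K,\ d(t,s)>0\}$. The starting point is the following theorem.

\begin{theorem}[Nolan {\cite[Theorem 3]{Nolan}}]\label{thm:nolan}
Let $T$ be a compact metric or pseudo-metric space, and take all conditions with $K=T$.
\begin{itemize}
\item[(i)] If $X$ has a version with a.s.\ continuous paths, then \textup{(C1)} and \textup{(C2)} hold for every representation. When $p>1$, moreover $\lim_{\varepsilon\to0}\varepsilon H_q(T,d_X;\varepsilon)=0$.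
\item[(ii)] Suppose that \textup{(C1)} and \textup{(C2)} hold for some representation, that $\int_0^\infty H_q(T,d_X;\varepsilon)\,d\varepsilon<\infty$, and that the version $f_0$ in \textup{(C1)} satisfies $\int_U\|f_0(\cdot,u)\|^p_{\mathrm{Lip}(d_X)}\,m(du)<\infty$. Then $X$ has a version with continuous paths.
\end{itemize}
\end{theorem}

Now let $T$ be a locally compact abelian (LCA) group and let $X$ be \emph{stationary}: its finite-dimensional distributions are invariant under translations of $T$. Continuity refers to the group topology. Since $T$ need not be compact, we require (C1), (C2) and the entropy condition on every compact $K\subset T$. Conjecture~2 of \cite{Nolan}, read in this way, asserts that the following statements are equivalent: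
\begin{itemize}
\item[(a)] $X$ has a version with a.s.\ continuous paths;
\item[(b)] for every representation, (C1), (C2) and the entropy condition hold;
\item[(c)] for some representation, (C1), (C2) and the entropy condition hold.
\end{itemize}

The guess is natural. A stable process is a sum of independent random copies of its kernel with decreasing random amplitudes (Lemma~\ref{lem:series}). A path can then fail to be continuous for two visible reasons: a single term is bad, which (C1) and (C2) exclude, or many terms add up coherently at some point, which the entropy integral is designed to measure (Example~\ref{ex:dense} shows where $H_q$ comes from). All three conditions are necessary in the stationary case (Proposition~\ref{prop:nec}), and by Theorem~\ref{thm:nolan}(ii) they are sufficient together with a Lipschitz condition on the kernel. The conjecture says that stationarity makes the Lipschitz condition superfluous. It does not.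

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $1\le p<2$ and let $T$ be either $\mathbb R/\mathbb Z$ or an infinite compact metrizable totally disconnected abelian group. There is a stationary symmetric $p$-stable process $X$ on $T$ such that:
\begin{itemize}
\item[(1)] \textup{(C1)} and \textup{(C2)} hold with $K=T$ for some representation, and hence for every representation;
\item[(2)] $\int_0^1N(T,d_X;\varepsilon)^a\,d\varepsilon<\infty$ for every $a<1/p$; in particular $\int_0^\infty H_q(T,d_X;\varepsilon)\,d\varepsilon<\infty$;
\item[(3)] for some countable $D\subset T$, $P(\sup_DX=\infty)\ge\frac14$, so $X$ has no version with a.s.\ continuous paths.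
\end{itemize}
Thus \textup{(b)} and \textup{(c)} hold and \textup{(a)} fails.
\end{theorem}

By Theorem~\ref{thm:nolan}(ii), the Lipschitz integral cannot be finite for any representation of this process. The example can be transported to every group on which continuity is a restriction at all.

\begin{theorem}\label{thm:groups}
Let $1\le p<2$ and let $T$ be a second countable LCA group. The equivalence \textup{(a)}$\Leftrightarrow$\textup{(b)}$\Leftrightarrow$\textup{(c)} holds for all stationary symmetric $p$-stable processes $X$ on $T$ possessing a representation if and only if $T$ is discrete. If $T$ is not discrete, there is a stationary $X$ on $T$ that satisfies \textup{(b)}, has $\int_0^1N(K,d_X;\varepsilon)^a\,d\varepsilon<\infty$ for all $a<1/p$ and all compact $K$, and violates \textup{(a)}.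
\end{theorem}

The range $a<1/p$ is not an accident of the construction.

\begin{theorem}\label{thm:sharp}
Let $T$ be a non-discrete second countable LCA group and $a>0$. Consider the assertion
\begin{itemize}
\item[$(\mathrm S_a)$] every stationary symmetric $p$-stable $X$ on $T$ satisfying \textup{(C1)}, \textup{(C2)} and $\int_0^1N(K,d_X;\varepsilon)^a\,d\varepsilon<\infty$ on all compact $K$ has a version with continuous paths.
\end{itemize}
If $1<p<2$, then $(\mathrm S_a)$ holds if and only if $a\ge1/p$. If $p=1$, then $(\mathrm S_a)$ fails for $a<1$ and holds for $a>1$.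
\end{theorem}

The case $p=1$, $a=1$ is not settled here. The remaining implications of the conjecture are true.

\begin{proposition}\label{prop:rep}
Let $0<p<2$ and let $K$ be compact metrizable. If \textup{(C1)} and \textup{(C2)} hold on $K$ for one representation of $X$, they hold on $K$ for every representation. Hence \textup{(b)}$\Leftrightarrow$\textup{(c)} on second countable $T$, for $X$ possessing a representation.
\end{proposition}

\begin{proposition}\label{prop:nec}
On a second countable LCA group $T$, \textup{(a)}$\Rightarrow$\textup{(b)}. Hence \textup{(a)}$\Rightarrow$\textup{(b)}$\Leftrightarrow$\textup{(c)} for $X$ possessing a representation.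
\end{proposition}

The entropy part of Proposition~\ref{prop:nec} rests on a theorem of Talagrand \cite{Tal}; nothing else in the paper depends on this proposition. We use two elementary facts about a second countable LCA group $T$: it is metrizable, and $T=\bigcup_iK_i$ with $K_i$ compact and $K_i\subset\operatorname{int}K_{i+1}$.

Section~\ref{sec:finite} shows the mechanism on a finite cyclic group. Section~\ref{sec:main} proves Theorem~\ref{thm:main}, up to the passage to all representations, which is the subject of Section~\ref{sec:rep}. Sections \ref{sec:groups}, \ref{sec:sharp} and \ref{sec:nec} prove Theorem~\ref{thm:groups}, Theorem~\ref{thm:sharp} and Proposition~\ref{prop:nec}.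

\section{The series representation and two processes on a finite group}\label{sec:finite}

\subsection{The LePage series}

Let $(U,\mathcal U,m)$ be a probability space and $f$ a kernel with $|f|\le1$. Let $\Gamma_1<\Gamma_2<\cdots$ be the arrival times of a unit rate Poisson process (partial sums of independent standard exponential variables), $(\epsilon_j)$ independent signs with $P(\epsilon_j=\pm1)=\frac12$, and $(u_j)$ independent points of $U$ with law $m$, the three sequences being independent. By the law of large numbers $\Gamma_j/j\to1$ a.s. Put $\kappa=\int_0^\infty(1-\cos(x^{-1/p}))\,dx$, which is finite because $2/p>1$, and $c_p=\kappa^{-1/p}$.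

\begin{lemma}[LePage series; see {\cite[\S\S1.4, 3.10]{ST}}]\label{lem:series}
For each $t\in T$ the series
\begin{equation}\label{eq:lepage}
X(t)=c_p\sum_{j\ge1}\Gamma_j^{-1/p}\epsilon_jf(t,u_j)
\end{equation}
converges a.s., and $X$ is a symmetric $p$-stable process that satisfies \eqref{eq:chf}.
\end{lemma}

\begin{proof}
Since $2/p>1$, we have $\sum_j\Gamma_j^{-2/p}<\infty$ a.s. Given $(\Gamma_j)$ and $(u_j)$, the series is a sum of independent signs with square summable coefficients, so it converges a.s. Let $F=\sum_iz_if(t_i,\cdot)$. The points $(\Gamma_j,\epsilon_j,u_j)$ form a Poisson point process whose intensity is the product of Lebesgue measure, the uniform law on $\{\pm1\}$, and $m$. Hence for $R<\infty$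
\[
\mathbb E\exp\Big(ic_p\sum_{\Gamma_j\le R}\Gamma_j^{-1/p}\epsilon_jF(u_j)\Big)=\exp\Big(-\int_U\int_0^R\big(1-\cos(c_px^{-1/p}F(u))\big)\,dx\,m(du)\Big).
\]
As $R\to\infty$ the left side tends to that of \eqref{eq:chf}, and the inner integral increases to $\kappa|c_pF(u)|^p=|F(u)|^p$, by the substitution $x=|c_pF(u)|^py$.
\end{proof}

For $p\ge1$ the amplitudes are square summable but not summable: $\sum_j\Gamma_j^{-1/p}=\infty$. At a fixed $t$ the signs cancel. To make $X$ large we look for a \emph{random} point $t^*$ at which they do not. Write $X=X_J+R_J$, where $X_J$ collects the terms with $j\le J$. The next lemma says that a point chosen by looking at the first $J$ terms is not spoiled by the others.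

\begin{lemma}\label{lem:tail}
Let $D_J\subset T$ be finite and let $t^*$ be a $D_J$-valued function of $(\Gamma_j)_{j\ge1}$ and $(\epsilon_j,u_j)_{j\le J}$. Then $P(\max_{D_J}X>L)\ge\frac12P(X_J(t^*)>L)$ for every $L$.
\end{lemma}

\begin{proof}
Changing the sign of all $\epsilon_j$ with $j>J$ preserves the joint law, leaves $t^*$ and $X_J(t^*)$ unchanged, and turns $R_J(t^*)$ into $-R_J(t^*)$. So the events $\{X_J(t^*)>L,\,R_J(t^*)\ge0\}$ and $\{X_J(t^*)>L,\,R_J(t^*)\le0\}$ have the same probability. Their union is $\{X_J(t^*)>L\}$, and on the first one $X(t^*)>L$.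
\end{proof}

\begin{lemma}\label{lem:div}
Let $w_j\in[0,1]$ with $\sum_jw_jj^{-1/p}=\infty$, and let $\xi_j$ be independent $\{0,1\}$-valued variables with $P(\xi_j=1)\ge\frac14$. Then $\sum_j\xi_jw_j\Gamma_j^{-1/p}=\infty$ a.s.
\end{lemma}

\begin{proof}
The independent centered variables $(\xi_j-\mathbb E\xi_j)w_jj^{-1/p}$ have variances at most $j^{-2/p}$, so their sum converges a.s. Since $\sum_j(\mathbb E\xi_j)w_jj^{-1/p}=\infty$, we get $\sum_j\xi_jw_jj^{-1/p}=\infty$ a.s. Finally $\Gamma_j\le2j$ for all large $j$, a.s.
\end{proof}

\subsection{Dense and sparse kernels}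

On a finite group every path is continuous, but one can still ask whether $\max X$ is controlled by $\sup|f|$ and the entropy integral, uniformly in the size of the group. In both examples $T=\mathbb Z/M$, a point $u\in U$ is a function on $T$ whose values $u(t)$ are i.i.d.\ under $m$, and $f(t,u)=u(t)$. Translation permutes the coordinates, so $X$ is stationary by \eqref{eq:chf}. All distances $d_X(s,t)$, $s\ne t$, have a common value $d_0$, so $N=M$ for $\varepsilon<d_0$, $N=1$ for $\varepsilon\ge d_0$, and the entropy integral equals $d_0(\log M)^{1/q}$ for $p>1$ and $d_0\log^+\log M$ for $p=1$.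

\begin{example}[dense kernel]\label{ex:dense}
Let the $u(t)$ be uniform signs, so $d_0=(2^p/2)^{1/p}=2^{1/q}$. Let $n=\lfloor\log_2M\rfloor$. Given $(\epsilon_j)$, the events $\{u_j(t)=\epsilon_j\text{ for all }j\le n\}$, $t\in T$, are independent with probability $2^{-n}\ge1/M$, so one of them occurs with probability at least $1-(1-1/M)^M\ge1-e^{-1}$. At such a point $t^*$ the first $n$ terms are all positive, and
\[
X_n(t^*)=c_p\sum_{j\le n}\Gamma_j^{-1/p}\sim c_p\sum_{j\le n}j^{-1/p}\sim\begin{cases}c_p\,q\,n^{1/q},&p>1,\\ c_p\log n,&p=1,\end{cases}\qquad n\to\infty .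
\]
By Lemma~\ref{lem:tail}, $\max X$ exceeds a constant times the entropy integral with probability bounded away from $0$. This is the meaning of $H_q$: among $M$ points at mutual distance of order $1$ one can match about $\log_2M$ signs, and $H_q$ is the order of the sum of the first $\log_2M$ amplitudes.
\end{example}

\begin{example}[sparse kernel]\label{ex:sparse}
Let the $u(t)$ be Bernoulli variables, $P(u(t)=1)=\delta=1-P(u(t)=0)$ with $\delta\le\frac12$. Now $d_0=(2\delta(1-\delta))^{1/p}$ lies between $\delta^{1/p}$ and $(2\delta)^{1/p}$: two points are close because the kernel usually vanishes at both. Fix $n$, let $M\ge4^n$ and $\delta=M^{-1/(2n)}$. We look for a point $t^*$ at which the terms with sign $+1$ are switched on and those with sign $-1$ are switched off: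
\[
u_j(t^*)=\mathbf 1\{\epsilon_j=1\}\qquad\text{for all }j\le n .
\]
Given the signs, each $t$ has this property with probability at least $\delta^n=M^{-1/2}$, independently, so no such point exists with probability at most $e^{-\sqrt M}$. Lemma~\ref{lem:tail} gives
\[
P(\max X>L)\ge\tfrac12\Big[P\Big(c_p\sum_{j\le n}\mathbf 1\{\epsilon_j=1\}\Gamma_j^{-1/p}>L\Big)-e^{-\sqrt M}\Big].
\]
By Lemma~\ref{lem:div} with $w_j=1$, the inner probability tends to $1$ as $n\to\infty$. For fixed $n$ the entropy integral is at most $2^{1/p}M^{-1/(2np)}(1+\log M)$, which tends to $0$ as $M\to\infty$. So for every $L$ and $\beta>0$ there is a stationary process with $|f|\le1$, entropy integral less than $\beta$, and $P(\max X>L)>\frac12-\beta$. What detects the problem is the Lipschitz norm: $\|f(\cdot,u)\|_{\mathrm{Lip}(d_X)}=1/d_0\ge(2\delta)^{-1/p}$ for every nonconstant $u$.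
\end{example}

The distance $d_X$ averages over $u$, so a rare spike of height $1$ costs only $\delta^{1/p}$; the maximum over $t$ finds the spike. Two things separate Example~\ref{ex:sparse} from Theorem~\ref{thm:main}.

First, the power integral $\int_0^{d_0}N^a\,d\varepsilon=M^ad_0\ge M^{a-1/(2np)}$ is large when $n$ is large. It is cheaper to switch on a \emph{single} term. This needs only that $\delta M$ be large, and costs about $M^a\delta^{1/p}$. With $\delta=M^{-s}$, $s<1$, the cost is small when $a<s/p$. For $a\ge1/p$ and $\delta M\ge1$ the cost is at least $(\delta M)^{1/p}\ge1$. This is the threshold of Theorem~\ref{thm:sharp}. We shall therefore use infinitely many scales $M_1\ll M_2\ll\cdots$, switch on the $k$-th term of the series at scale $k$, and let $s=k/(k+1)$ tend to $1$, so that one process serves all $a<1/p$.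

Second, the scales have to be combined into one kernel that is bounded and continuous on an infinite group. This will be done by a supremum rather than a sum.

\section{The counterexample}\label{sec:main}

In this section $T$ is as in Theorem~\ref{thm:main}. On $\mathbb R/\mathbb Z$ we write $\|t\|$ for the distance from $t$ to $0$.

\subsection{Scales and layers}

Let $M_0=1$. For integers $M_k$, $k\ge1$, put
\[
\delta_k=M_k^{-k/(k+1)},\qquad\eta_k=(4\delta_k)^{1/p},\qquad w_k=\frac1{1+\log k}.
\]
At scale $k$ there will be $M_k$ sites, each switched on with probability $\delta_k$; $\eta_k$ bounds the contribution of scale $k$ to $d_X$, and $w_k$ is the height of the spikes. We need $M_k\ge3$ and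
\begin{itemize}
\item[(i)] $M_k\ge2^k$ and $\delta_k\le2^{-k-5}$;
\item[(ii)] $\delta_k\big(\frac{M_k}{4M_{k-1}}-2\big)\ge k+4$;
\item[(iii)] $\eta_k\le\eta_{k-1}/2$ for $k\ge2$;
\item[(iv)] $M_k\eta_k\ge2M_{k-1}\eta_{k-1}$ for $k\ge2$.
\end{itemize}
Given $M_{k-1}$, these hold for all sufficiently large $M_k$, because as $M_k\to\infty$
\[
\delta_k\to0,\qquad\delta_kM_k=M_k^{1/(k+1)}\to\infty,\qquad M_k\eta_k=4^{1/p}M_k^{1-k/(p(k+1))}\to\infty .
\]
Condition (ii) says that a cell of scale $k-1$ is very likely to contain a spike of scale $k$; (iii) and (iv) make two sums geometric in the entropy estimate.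

At each scale we define a random function $B_k$, the \emph{layer}, on a probability space $(U_k,m_k)$, and a finite family $\mathcal A_k$ of compact subsets of $T$, the \emph{cells}.

\emph{Totally disconnected case.} A compact totally disconnected group has a neighborhood base at $0$ consisting of open subgroups, and these have finite index by compactness. Since $T$ is metrizable, there is a decreasing sequence of open subgroups with intersection $\{0\}$. The indices tend to infinity: otherwise the sequence would be eventually constant, equal to $\{0\}$, and $T$ would be finite. Passing to a subsequence we obtain $T=P_0\supset P_1\supset\cdots$ such that $M_k=|T/P_k|$ satisfies (i)--(iv). (For $T=(\mathbb Z/2)^{\mathbb N}$, let $P_k$ consist of the sequences whose first $n_k$ entries vanish, so $M_k=2^{n_k}$.) Let $(b(x))_{x\in T/P_k}$ be i.i.d.\ Bernoulli($\delta_k$) and put $B_k(t)=b(t+P_k)$. This is the sparse kernel of Example~\ref{ex:sparse}, lifted from the finite group $T/P_k$. The cells $\mathcal A_k$ are the cosets of $P_k$, and $\vartheta_k(t,s)=\mathbf 1\{t-s\notin P_k\}$.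

\emph{Circle case.} Choose any integers $M_k$ with (i)--(iv). A nonconstant continuous function on the circle cannot take only the values $0$ and $1$, so we interpolate; and a fixed grid is not translation invariant, so we shift it at random. Let $\theta$ be uniform on $\mathbb R/\mathbb Z$, independent of i.i.d.\ Bernoulli($\delta_k$) variables $(b_i)_{i\in\mathbb Z/M_k}$, and put
\[
B_k(t)=\sum_ib_i\,\big(1-M_k\|t-\theta-i/M_k\|\big)^+ .
\]
Between two consecutive nodes $\theta+i/M_k$ and $\theta+(i+1)/M_k$ only the tents $i$ and $i+1$ are nonzero, and they add up to $1$; so $B_k$ is the piecewise linear interpolation of the values $b_i$ at the nodes. The cells are deterministic: $\mathcal A_0=\{T\}$, and for $k\ge1$, $\mathcal A_k$ is the set of arcs $[\frac i{4M_k},\frac{i+1}{4M_k}]$. Put $\vartheta_k(t,s)=\min(1,M_k\|t-s\|)$.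

\begin{lemma}\label{lem:layers}
In both cases, for every $k\ge1$:
\begin{itemize}
\item[(B1)] $B_k$ is a stationary process with continuous paths and values in $[0,1]$, and $P(B_k(t)>0)\le2\delta_k$ for each $t$;
\item[(B2)] $\mathbb E|B_k(t)-B_k(s)|^p\le\big(\eta_k\vartheta_k(t,s)\big)^p$ for all $s,t$;
\item[(B3)] every $A\in\mathcal A_{k-1}$ contains a member of $\mathcal A_k$, and with probability at least $1-2^{-k-4}$ it contains a member of $\mathcal A_k$ on which $B_k\ge\frac12$.
\end{itemize}
\end{lemma}

\begin{proof}
(B1) In the totally disconnected case, translation permutes the cosets, $B_k$ is constant on the open cosets, and $P(B_k(t)>0)=\delta_k$. On the circle, translating $t$ by $x$ amounts to replacing $\theta$ by $\theta-x$, which is again uniform; and given $\theta$, the event $B_k(t)>0$ forces $b_i=1$ for one of at most two indices $i$.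

(B2) The difference $B_k(t)-B_k(s)$ vanishes unless $B_k(t)>0$ or $B_k(s)>0$, an event of probability at most $4\delta_k=\eta_k^p$. It is always at most $\vartheta_k(t,s)$ in modulus: it is at most $1$; it vanishes if $t-s\in P_k$; and on the circle $B_k$ has slopes $M_k(b_{i+1}-b_i)\in[-M_k,M_k]$.

(B3) Let $\nu=\frac{M_k}{4M_{k-1}}-2$, so $\delta_k\nu\ge k+4$ by (ii). In the totally disconnected case $A$ is the union of $M_k/M_{k-1}\ge\nu$ cosets of $P_k$, and none of them carries the value $1$ with probability at most $(1-\delta_k)^\nu\le e^{-(k+4)}\le2^{-k-4}$.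

On the circle, an arc of length at least $2/(4M_k)$ contains a member of $\mathcal A_k$. The cell $A$ has length at least $1/(4M_{k-1})$, and $\nu>0$ gives $M_k>8M_{k-1}$; this proves the first claim. Fix $\theta$. The $M_k$ \emph{tiles} $[\theta+\frac{i-1/2}{M_k},\theta+\frac{i+1/2}{M_k}]$ have length $1/M_k$ and tile the circle, so at least $\nu$ of them lie in $A$. If $b_i=1$, then $B_k\ge\frac12$ on tile $i$, since the $i$-th tent is at least $\frac12$ there; and a tile has length $4/(4M_k)$, so it contains a member of $\mathcal A_k$. The probability that $b_i=0$ for all tiles in $A$ is at most $(1-\delta_k)^\nu\le2^{-k-4}$, for every value of $\theta$.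
\end{proof}

\subsection{The kernel}

Let $(U,m)=\prod_{k\ge1}(U_k,m_k)$, write $u=(u_k)_k$, and let $B_k(\cdot\,;u_k)$ be the $k$-th layer; under $m$ the layers are independent. The obvious kernel $\sum_kw_kB_k$ does not work. By (B3) and $\sum_k2^{-k-4}<1$, with positive probability there are nested cells $A_1\supset A_2\supset\cdots$ with $B_k\ge\frac12$ on $A_k$, and at a common point of these compact sets the sum is at least $\frac12\sum_kw_k$. So the sum is infinite somewhere unless $\sum_kw_k<\infty$, and then the gain $\sum_kw_k\Gamma_k^{-1/p}$ that we are after is finite. A supremum needs only $w_k\to0$. Put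
\[
f(t,u)=\sup_{k\ge1}w_kB_k(t;u_k),
\]
and let $X$ be the process \eqref{eq:lepage} with this kernel.

Since $w_k$ decreases to $0$, we have $0\le f-\max_{k\le n}w_kB_k\le w_{n+1}\to0$ uniformly in $(t,u)$. Thus $f(\cdot,u)$ is continuous for every $u$, which is (C1). Since $0\le f\le w_1=1$ and $m(U)=1$, (C2) holds. The layers are independent and stationary, so for $x\in T$ the families $(f(t+x,\cdot))_{t\in T}$ and $(f(t,\cdot))_{t\in T}$ have the same law under $m$, and \eqref{eq:chf} shows that $X$ is stationary. As $T$ is compact metrizable, Proposition~\ref{prop:rep} extends (C1) and (C2) to every representation. This proves part (1) of Theorem~\ref{thm:main}.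

\subsection{Covering numbers}\label{sub:entropy}

For bounded sequences $|\sup_kx_k-\sup_ky_k|\le\sup_k|x_k-y_k|$. With $w_k\le1$ this gives $|f(t,u)-f(s,u)|^p\le\sum_k|B_k(t;u_k)-B_k(s;u_k)|^p$. Integrating, using (B2), and then $\|\cdot\|_{\ell^p}\le\|\cdot\|_{\ell^1}$, we obtain
\begin{equation}\label{eq:dX}
d_X(t,s)\le\Big(\sum_k\big(\eta_k\vartheta_k(t,s)\big)^p\Big)^{1/p}\le\sum_k\eta_k\vartheta_k(t,s).
\end{equation}
By (iii) and (iv),
\begin{equation}\label{eq:geom}
\sum_{k>n}\eta_k\le2\eta_{n+1}\quad(n\ge0),\qquad\sum_{k\le n}M_k\eta_k\le2M_n\eta_n\quad(n\ge1).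
\end{equation}
In particular $d_X\le2\eta_1$, so $N(T,d_X;\varepsilon)=1$ for $\varepsilon\ge4\eta_1$. The intervals $[4\eta_{n+1},4\eta_n)$, $n\ge1$, partition $(0,4\eta_1)$. On the $n$-th interval the layers finer than $n$ are invisible, and we claim that
\begin{equation}\label{eq:N}
N(T,d_X;\varepsilon)\le8M_n\eta_n/\varepsilon\qquad\text{for }\varepsilon\in[4\eta_{n+1},4\eta_n).
\end{equation}
In the totally disconnected case, $t-s\in P_n$ gives $\vartheta_k(t,s)=0$ for $k\le n$, hence $d_X(t,s)\le2\eta_{n+1}\le\varepsilon$. So one ball covers a coset of $P_n$, and $N\le M_n\le8M_n\eta_n/\varepsilon$ because $\varepsilon<4\eta_n$. On the circle let $h=\varepsilon/(4M_n\eta_n)<1/M_n$. If $\|t-s\|\le h$, then \eqref{eq:dX}, with $\vartheta_k\le M_kh$ for $k\le n$ and $\vartheta_k\le1$ for $k>n$, and \eqref{eq:geom} give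
\[
d_X(t,s)\le2hM_n\eta_n+2\eta_{n+1}\le\frac\varepsilon2+\frac\varepsilon2 .
\]
Points spaced at distance $h$ are therefore centers of a cover, and $N\le1+1/h\le2/h=8M_n\eta_n/\varepsilon$.

Let $0<a<1/p$; then $a<1$. (For $a\le0$ there is nothing to prove.) By \eqref{eq:N},
\[
\int_{4\eta_{n+1}}^{4\eta_n}N^a\,d\varepsilon\le(8M_n\eta_n)^a\,\frac{(4\eta_n)^{1-a}}{1-a}=\frac{8^a4^{1-a}}{1-a}\,M_n^a\eta_n=\frac{8^a4^{1-a+1/p}}{1-a}\,M_n^{\,a-\frac n{p(n+1)}} .
\]
This is the cost $M^a\delta^{1/p}$ of Section~\ref{sec:finite}. The exponent tends to $a-1/p<0$, so for large $n$ it is at most $-\frac12(\frac1p-a)$, and since $M_n\ge2^n$ the sum over $n$ converges. Hence $\int_0^1N^a\,d\varepsilon<\infty$, and \eqref{eq:power} completes the proof of part (2).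

\subsection{Choosing the point}

Write $u_j=(u_{j,k})_{k\ge1}$ for the $j$-th point in \eqref{eq:lepage}. All entries of the array $(u_{j,k})$ are independent, $u_{j,k}$ having law $m_k$. We choose $t^*$ by looking only at the signs and at the diagonal entries $u_{k,k}$: the $k$-th term of the series is treated with its $k$-th layer. The off-diagonal entries then remain independent of $t^*$, which is what will make them harmless.

Fix enumerations of the finite sets $\mathcal A_k$ and, for each $k\ge1$ and $A\in\mathcal A_k$, a point $\tau_{k,A}\in A$. Let $D_J=\{\tau_{J,A}:A\in\mathcal A_J\}$. Fix $J$, put $A_0=T$, and define $A_k\in\mathcal A_k$ for $k=1,\dots,J$ as follows.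
\begin{itemize}
\item If $\epsilon_k=-1$, let $A_k$ be the first member of $\mathcal A_k$ contained in $A_{k-1}$.
\item If $\epsilon_k=+1$, let $A_k$ be the first member of $\mathcal A_k$ contained in $A_{k-1}$ on which $B_k(\cdot\,;u_{k,k})\ge\frac12$, if there is one (\emph{success at step $k$}), and otherwise the first member contained in $A_{k-1}$.
\end{itemize}
By (B3) this is well defined. Put $t^*=\tau_{J,A_J}\in D_J$. It is a function of $(\epsilon_k,u_{k,k})_{k\le J}$, and $t^*\in A_k$ for all $k\le J$. For a positive term we search for a spike. For a negative term we do not look at the layer at all, so that by sparseness it probably vanishes at $t^*$. Consider the events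
\begin{align*}
\mathcal E_1&=\{\text{success at every step }k\le J\text{ with }\epsilon_k=+1\},\\
\mathcal E_2&=\{B_k(t^*;u_{k,k})=0\text{ for every }k\le J\text{ with }\epsilon_k=-1\}.
\end{align*}
The cell $A_{k-1}$ is a function of $(\epsilon_j,u_{j,j})_{j<k}$, so $u_{k,k}$ is independent of $(A_{k-1},\epsilon_k)$, and (B3) gives $P(\mathcal E_1^c)\le\sum_k2^{-k-4}=\frac1{16}$. For $t\in D_J$ the event $\{\epsilon_k=-1,\,t^*=t\}$ is determined by the signs and the $u_{j,j}$ with $j\ne k$, so by (B1)
\[
P\big(\epsilon_k=-1,\ B_k(t^*;u_{k,k})>0\big)=\sum_{t\in D_J}P(\epsilon_k=-1,\,t^*=t)\,P\big(B_k(t;u_{k,k})>0\big)\le2\delta_k ,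
\]
and (i) gives $P(\mathcal E_2^c)\le\sum_k2\delta_k\le\frac1{16}$.

\subsection{The other layers}

The price of the supremum is that the $j$-th term also contains the layers $k\ne j$, which we have not controlled. For $t\in T$ and $j\ge1$ let $F_j(t)=\sup_{k\ne j}w_kB_k(t;u_{j,k})\in[0,1]$, so that
\[
f(t,u_j)=\max\big(w_jB_j(t;u_{j,j}),\,F_j(t)\big).
\]
On $\mathcal E_1\cap\mathcal E_2$, for $j\le J$: if $\epsilon_j=-1$ then $f(t^*,u_j)=F_j(t^*)$, and if $\epsilon_j=+1$ then
\[
f(t^*,u_j)\ge\max\big(\tfrac12w_j,F_j(t^*)\big)\ge F_j(t^*)+\tfrac12w_j\mathbf 1\{F_j(t^*)=0\}.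
\]
Hence on $\mathcal E_1\cap\mathcal E_2$ we have $c_p^{-1}X_J(t^*)\ge S_J+G_J$, where
\[
S_J=\sum_{j\le J}\epsilon_j\Gamma_j^{-1/p}F_j(t^*),\qquad G_J=\tfrac12\sum_{j\le J}\mathbf 1\{\epsilon_j=1,\,F_j(t^*)=0\}\,w_j\Gamma_j^{-1/p}.
\]
The sum $S_J$ still carries the signs, and we want it to cancel; $G_J$ is the gain. The difficulty is that $t^*$ depends on the signs and on $J$. Stationarity removes this dependence from the law of $(S_J,G_J)$.

Let $\mathcal F$ be the $\sigma$-field generated by $(\Gamma_j)_{j\ge1}$ and $(\epsilon_j,u_{j,j})_{j\le J}$, and let $\pi_j$ be the law of $F_j(0)$, which does not depend on $J$. For fixed $t$ the vector $(F_j(t))_{j\le J}$ is a function of off-diagonal entries, so it is independent of $\mathcal F$; its coordinates come from different rows, so they are independent; and by (B1) $F_j(t)$ has law $\pi_j$ for every $t$. Splitting according to the finitely many events $\{t^*=t\}\in\mathcal F$, we see that $(F_j(t^*))_{j\le J}$ is independent of $\mathcal F$ with law $\pi_1\otimes\dots\otimes\pi_J$. Therefore $(S_J,G_J)$ has the same law as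
\[
(S_J',G_J')=\Big(\sum_{j\le J}\epsilon_j\Gamma_j^{-1/p}Z_j,\ \ \tfrac12\sum_{j\le J}\xi_jw_j\Gamma_j^{-1/p}\Big),\qquad\xi_j=\mathbf 1\{\epsilon_j=1,\,Z_j=0\},
\]
where $(Z_j)_{j\ge1}$ is one fixed sequence of independent variables with laws $\pi_j$, independent of $(\Gamma_j)$ and $(\epsilon_j)$.

Let $J\to\infty$. Since $0\le Z_j\le1$, we have $\sum_j\Gamma_j^{-2/p}Z_j^2<\infty$ a.s., so $S_J'$ converges a.s., as in Lemma~\ref{lem:series}. By (B1) and (i), $P(Z_j=0)\ge1-\sum_k2\delta_k\ge\frac12$, so the $\xi_j$ are independent with $P(\xi_j=1)\ge\frac14$. Since $p\ge1$,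
\[
\sum_jw_jj^{-1/p}\ge\sum_j\frac1{j(1+\log j)}=\infty,
\]
and Lemma~\ref{lem:div} gives $G_J'\to\infty$ a.s. Hence $P(S_J+G_J>L/c_p)\to1$ for every $L$, and for $J$ large
\[
P(X_J(t^*)>L)\ge P(S_J+G_J>L/c_p)-P(\mathcal E_1^c)-P(\mathcal E_2^c)\ge\tfrac12 .
\]

\subsection{End of the proof of Theorem~\ref{thm:main}}

Let $D=\bigcup_JD_J$, a countable set. By Lemma~\ref{lem:tail}, $P(\sup_DX>L)\ge\frac14$ for every $L$. These events decrease as $L$ increases, so $P(\sup_DX=\infty)\ge\frac14$. If $Y$ were a version of $X$ with a.s.\ continuous paths on the compact space $T$, then $\sup_DY<\infty$ a.s.; but $D$ is countable, so $\sup_DY$ and $\sup_DX$ have the same law. This proves part (3), and the theorem. \qed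

\begin{remark}
The heights $w_k$ enter only through $w_k\downarrow0$, $w_k\le1$ (continuity and boundedness of the kernel) and $\sum_kw_kk^{-1/p}=\infty$ (divergence of the gain). These are compatible exactly when $p\ge1$. For $p<1$ one has $\sum_j\Gamma_j^{-1/p}<\infty$ a.s., so the series \eqref{eq:lepage} with a bounded continuous kernel converges uniformly and has continuous paths.
\end{remark}

\section{Conditions (C1) and (C2) do not depend on the representation}\label{sec:rep}

In this section $0<p<2$. Let $f$ on $(U,m)$ and $g$ on $(U',m')$ be kernels of two representations of $X$. By \eqref{eq:chf} the integrals of $|\sum_iz_if(t_i,\cdot)|^p$ and $|\sum_iz_ig(t_i,\cdot)|^p$ agree. The integrand is an even, $p$-homogeneous function of the values of the kernel. We show that the integrals of \emph{all} such functions of countably many values agree; (C1) and (C2) can be expressed through functions of this kind.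

\begin{lemma}\label{lem:hom}
Let $D'\subset T$ be countable and let $\Phi:\mathbb R^{D'}\to[0,\infty]$ be Borel, with $\Phi(0)=0$ and $\Phi(cx)=|c|^p\Phi(x)$ for all real $c\ne0$. Then
\begin{equation}\label{eq:hom}
\int_U\Phi\big((f(t,u))_{t\in D'}\big)\,m(du)=\int_{U'}\Phi\big((g(t,v))_{t\in D'}\big)\,m'(dv).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Finite $D'$.} Write $\mathbf f(u)=(f(t,u))_{t\in D'}$ and let $|\cdot|$ be the Euclidean norm. Let $\sigma$ be the image of the finite measure $|\mathbf f|^p\mathbf 1\{\mathbf f\ne0\}\,m$ under $\mathbf f/|\mathbf f|$, a measure on the unit sphere, and let $\sigma_f(\cdot)=\frac12(\sigma(\cdot)+\sigma(-\,\cdot))$. For $\Phi$ as in the lemma,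
\[
\int_U\Phi(\mathbf f)\,dm=\int_{\{\mathbf f\ne0\}}|\mathbf f|^p\,\Phi(\mathbf f/|\mathbf f|)\,dm=\int\Phi\,d\sigma=\int\Phi\,d\sigma_f ,
\]
the last step because $\Phi$ is even. Define $\sigma_g$ in the same way. Taking $\Phi(x)=|\langle z,x\rangle|^p$ and using \eqref{eq:chf}, we see that the characteristic function of $(X(t))_{t\in D'}$ at $z$ is $\exp(-\int|\langle z,s\rangle|^p\sigma_f(ds))$, and also the same expression with $\sigma_g$. For $0<p<2$ a symmetric $p$-stable vector has a unique symmetric finite measure on the sphere with this property, its spectral measure \cite[Theorem 2.4.3]{ST}. So $\sigma_f=\sigma_g$, which gives \eqref{eq:hom}.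

\emph{Countably infinite $D'=\{t_1,t_2,\dots\}$.} There is no norm to divide by, so we divide by the first nonzero coordinate. Let $Q_i^f$ be the image of the finite measure $|f(t_i,\cdot)|^p\mathbf 1\{f(t_i,\cdot)\ne0\}\,m$ under $u\mapsto(f(t,u)/f(t_i,u))_{t\in D'}$, and define $Q_i^g$ from $g$. For finite $F\subset D'$ and Borel $B\subset\mathbb R^F$, the function $|x_{t_i}|^p\mathbf 1\{x_{t_i}\ne0\}\mathbf 1_B((x_t/x_{t_i})_{t\in F})$ on $\mathbb R^{F\cup\{t_i\}}$ satisfies the hypotheses of the lemma. The finite case shows that $Q_i^f$ and $Q_i^g$ agree on cylinder sets. These form a class closed under intersection that generates the Borel $\sigma$-field of $\mathbb R^{D'}$ and contains the whole space, so $Q_i^f=Q_i^g$. The sets $E_i=\{x:x_{t_1}=\dots=x_{t_{i-1}}=0\ne x_{t_i}\}$ partition $\mathbb R^{D'}\setminus\{0\}$ and are invariant under nonzero scalars. On $E_i$ we have $\Phi(x)=|x_{t_i}|^p\Phi(x/x_{t_i})$. Hence the left side of \eqref{eq:hom} equals $\sum_i\int\Phi\mathbf 1_{E_i}\,dQ_i^f$, and the right side equals $\sum_i\int\Phi\mathbf 1_{E_i}\,dQ_i^g$.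
\end{proof}

The lemma transfers null sets. Let $\mathcal B\subset\mathbb R^{D'}$ be Borel, invariant under nonzero scalars, with $0\notin\mathcal B$. The function $\Phi(x)=\mathbf 1_{\mathcal B}(x)\sum_i2^{-i}|x_{t_i}|^p$, where $(t_i)$ enumerates $D'$, is admissible and is positive exactly on $\mathcal B$. Therefore
\begin{equation}\label{eq:null}
(f(t,u))_{t\in D'}\notin\mathcal B\ \text{ for $m$-a.e.\ }u\iff(g(t,v))_{t\in D'}\notin\mathcal B\ \text{ for $m'$-a.e.\ }v .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:rep}]
Let $f$ satisfy (C1) and (C2) on $K$ with version $f_0$. Let $\rho$ be a metric for $K$ and $D$ a countable dense subset. For countable $D'\subset K$, for $m$-a.e.\ $u$ we have $f(t,u)=f_0(t,u)$ for all $t\in D'$ at once; we use this without further mention.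

Let $\mathcal B\subset\mathbb R^D$ be the set of functions on $(D,\rho)$ that are not uniformly continuous. Its complement is $\bigcap_n\bigcup_l\bigcap_{\rho(s,t)<1/l}\{|x_s-x_t|\le1/n\}$, so $\mathcal B$ is Borel; it is invariant under nonzero scalars and $0\notin\mathcal B$. Since $f_0(\cdot,u)$ is uniformly continuous on the compact space $K$, the left side of \eqref{eq:null} holds. So $g(\cdot,v)|_D$ is uniformly continuous for all $v$ outside a measurable $m'$-null set. For such $v$ let $g_0(\cdot,v)$ be its continuous extension to $K$; for the exceptional $v$ let $g_0(\cdot,v)=0$ on $K$; and let $g_0(t,\cdot)=g(t,\cdot)$ for $t\notin K$. Each $g_0(t,\cdot)$ is measurable, as a pointwise limit of measurable functions along a sequence of $D$ tending to $t$.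

We check that $g_0$ is a version of $g$. For $t\in D$ and for $t\notin K$ this holds by construction. Let $t\in K\setminus D$, fix $s_n\in D$ with $s_n\to t$, and let $\mathcal B_t\subset\mathbb R^{D\cup\{t\}}$ be the set of $x$ with $x|_D$ uniformly continuous and $x_t\ne\lim_nx_{s_n}$. This set is Borel, invariant under nonzero scalars, and does not contain $0$. By continuity of $f_0(\cdot,u)$ the left side of \eqref{eq:null} holds for $\mathcal B_t$. So for $m'$-a.e.\ $v$, $g(t,v)=\lim_ng(s_n,v)=g_0(t,v)$. This proves (C1) for $g$.

Finally, \eqref{eq:hom} with $\Phi(x)=\sup_{t\in D}|x_t|^p$ and the density of $D$ give $\int\|g_0(\cdot,v)\|^p_{C(K)}\,m'(dv)=\int\|f_0(\cdot,u)\|^p_{C(K)}\,m(du)<\infty$, which is (C2).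

On a second countable LCA group compact sets are metrizable, and the entropy condition involves only $d_X$. So (c) implies (b); and (b) implies (c) as soon as a representation exists.
\end{proof}

\section{All non-discrete groups}\label{sec:groups}

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
\emph{$T$ discrete.} Every function on $T$ is continuous, so (a) and (C1) hold, the latter with $f_0=f$. Compact sets $K$ are finite, so $\sup_K|f|^p\le\sum_{t\in K}|f(t,\cdot)|^p$ is integrable, which is (C2); and $N(K,d_X;\varepsilon)\le|K|$, so the entropy condition follows from \eqref{eq:power}. Thus (a), (b) and (c) all hold.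

\emph{$T$ not discrete: reduction to a compact group.} The idea is to pull the process of Theorem~\ref{thm:main} back by a homomorphism defined on an open subgroup, and to place independent copies on the cosets. By the structure theorem \cite[Theorem 2.4.1]{Rudin}, $T$ has an open subgroup $H\cong\mathbb R^n\times C$ with $n\ge0$ and $C$ compact. Since $H$ is open and $T$ is not discrete, $H$ is not discrete, so $n\ge1$ or $C$ is infinite. We claim that there are a group $Q$ as in Theorem~\ref{thm:main}, a continuous homomorphism $\varphi:H\to Q$ and a compact $K_0\subset H$ with $\varphi(K_0)=Q$. Let $\widehat C$ be the group of continuous homomorphisms $C\to\mathbb R/\mathbb Z$.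
\begin{itemize}
\item If $n\ge1$, take $Q=\mathbb R/\mathbb Z$, $\varphi(x,y)=x_1\bmod1$ and $K_0=[0,1]\times\{0\}^{n-1}\times\{0\}$.
\item If $n=0$ and some $\chi\in\widehat C$ has infinite order, then $\chi(C)$ is a closed subgroup of the circle. It is not finite, since $|\chi(C)|=r$ would give $r\chi=0$. A closed subgroup of the circle is finite or is the whole circle. Take $Q=\mathbb R/\mathbb Z$, $\varphi=\chi$, $K_0=C$.
\item If $n=0$ and $\widehat C$ is a torsion group, then $C$ is totally disconnected \cite[24.26]{HR}; it is also infinite, compact and metrizable. Take $Q=C$, $\varphi=\mathrm{id}$, $K_0=C$.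
\end{itemize}

\emph{The process.} Let $f$ on $(U,m)$ be the kernel of Section~\ref{sec:main} on $Q$, with process $X_Q$ and exceptional countable set $D$. The cosets of $H$ are disjoint open sets in a second countable space, so $T/H$ is countable. Choose representatives $r_\gamma\in\gamma$ for $\gamma\in T/H$, with $r_H=0$. Let $\tilde U=U\times T/H$, let $\tilde m$ be the product of $m$ and counting measure, which is $\sigma$-finite, and put
\[
\tilde f(t,(u,\gamma))=\mathbf 1\{t\in\gamma\}\,f(\varphi(t-r_\gamma),u).
\]
For all finite families $t_i$, $z_i$,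
\begin{equation}\label{eq:cosets}
\int_{\tilde U}\Big|\sum_iz_i\tilde f(t_i,\cdot)\Big|^pd\tilde m=\sum_{\gamma\in T/H}\int_U\Big|\sum_{i:\,t_i\in\gamma}z_if(\varphi(t_i-r_\gamma),u)\Big|^pm(du).
\end{equation}
So the process $\tilde X(t)=X_Q^{(\gamma)}(\varphi(t-r_\gamma))$, $t\in\gamma$, built from independent copies $X_Q^{(\gamma)}$ of $X_Q$, is symmetric $p$-stable with kernel $\tilde f$.

\emph{Stationarity.} Let $x\in T$ and apply \eqref{eq:cosets} to the points $t_i+x$. Fix $\gamma$ and let $\gamma'=\gamma-x$. Then $t_i+x\in\gamma$ if and only if $t_i\in\gamma'$, and $t_i+x-r_\gamma=(t_i-r_{\gamma'})+h$ with $h=x+r_{\gamma'}-r_\gamma$. Here $h\in H$, because $x+r_{\gamma'}\in\gamma$, and $h$ does not depend on $i$. The term of $\gamma$ is thus $\int_U|\sum_{i:\,t_i\in\gamma'}z_if(\varphi(t_i-r_{\gamma'})+\varphi(h),u)|^pm(du)$, and by stationarity of $X_Q$ the shift $\varphi(h)$ can be dropped. As $\gamma\mapsto\gamma'$ is a bijection of $T/H$, summation gives the right side of \eqref{eq:cosets} for the points $t_i$.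

\emph{Conditions (C1) and (C2).} Cosets of an open subgroup are open and closed, so $\tilde f(\cdot,(u,\gamma))$ is continuous on $T$. A compact set $K$ meets only a finite number $\kappa_K$ of cosets, and $0\le f\le1$, so $\int\sup_K|\tilde f|^p\,d\tilde m\le\kappa_K$. By Proposition~\ref{prop:rep} both conditions hold for every representation.

\emph{Covering numbers.} For $s,t$ in the same coset $\gamma$, \eqref{eq:cosets} gives $d_{\tilde X}(t,s)=d_{X_Q}(\varphi(t-r_\gamma),\varphi(s-r_\gamma))$. Cover $Q$ by $N(Q,d_{X_Q};\varepsilon)$ balls of radius $\varepsilon$. For each $\gamma$ meeting $K$ and each ball, the points $t\in K\cap\gamma$ with $\varphi(t-r_\gamma)$ in the ball are within $d_{\tilde X}$-distance $2\varepsilon$ of any one of them. Hence $N(K,d_{\tilde X};2\varepsilon)\le\kappa_KN(Q,d_{X_Q};\varepsilon)$, and for $0<a<1/p$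
\[
\int_0^1N(K,d_{\tilde X};\varepsilon)^a\,d\varepsilon\le2\kappa_K^a\int_0^{1/2}N(Q,d_{X_Q};\varepsilon)^a\,d\varepsilon<\infty .
\]
The entropy condition follows from \eqref{eq:power}. So (b) holds.

\emph{No continuous version.} On $H$ we have $\tilde X=X_Q^{(H)}\circ\varphi$. Choose a countable $D_0\subset K_0$ with $\varphi(D_0)=D$. Then $P(\sup_{D_0}\tilde X=\infty)\ge\frac14$, while a version with a.s.\ continuous paths would be a.s.\ bounded on the compact set $K_0$. So (a) fails.
\end{proof}

\section{The exponent $1/p$}\label{sec:sharp}

For $a<1/p$ the process of Theorem~\ref{thm:groups} violates $(\mathrm S_a)$. It remains to prove $(\mathrm S_a)$ for $a\ge1/p$ if $p>1$ and for $a>1$ if $p=1$. The proof is a chaining argument that uses only the tails of the increments; stationarity plays no part in it. A stable variable has a polynomial tail of order $p$, so the maximum of $N$ such variables is at most of order $N^{1/p}$, whatever their dependence.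

\begin{lemma}\label{lem:max}
Let $0<r<p$. There is a constant $C_r$, depending only on $p$ and $r$, such that for any symmetric $p$-stable variables $Z_1,\dots,Z_N$ with scales at most $\sigma$, not necessarily independent,
\[
\mathbb E\max_{i\le N}|Z_i|^r\le C_r(N^{1/p}\sigma)^r .
\]
\end{lemma}

\begin{proof}
Let $Z$ have scale at most $\sigma$. Since $1-\frac{\sin y}y\ge\frac12\mathbf 1\{|y|\ge2\}$ and $1-e^{-y}\le y$, for $h>0$
\[
P(|Z|\ge2/h)\le2\,\mathbb E\Big(1-\frac{\sin hZ}{hZ}\Big)=\frac1h\int_{-h}^h(1-\mathbb Ee^{i\theta Z})\,d\theta\le2\sigma^ph^p .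
\]
So $P(|Z|>x)\le2^{p+1}(\sigma/x)^p$, and $P(\max_i|Z_i|>x)\le\min(1,(x_0/x)^p)$ with $x_0=(2^{p+1}N)^{1/p}\sigma$. Therefore
\[
\mathbb E\max_i|Z_i|^r\le\int_0^{x_0}rx^{r-1}\,dx+x_0^p\int_{x_0}^\infty rx^{r-1-p}\,dx=\frac p{p-r}\,x_0^r.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}, positive part]
Let $X$ satisfy the hypotheses of $(\mathrm S_a)$. Fix a nonempty compact $K$, and put $N_n=N(K,d_X;2^{-n})$ for $n\ge0$ and $I=\int_0^1N(K,d_X;\varepsilon)^a\,d\varepsilon$. Let $r=1$ if $p>1$, and fix any $r\in(0,1)$ if $p=1$. In both cases $r<p$, and $(\sum_ix_i)^r\le\sum_ix_i^r$ for $x_i\ge0$.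

\emph{Summability.} We have $\sum_n(N_n^{1/p}2^{-n})^r<\infty$. For $p>1$: $N\ge N_n$ on $[2^{-n-1},2^{-n}]$ and $N^{1/p}\le N^a$, so $\sum_nN_n^{1/p}2^{-n}\le2\int_0^1N^{1/p}\,d\varepsilon\le2I$. For $p=1$: $N\ge N_n$ on $(0,2^{-n}]$ gives $N_n^a2^{-n}\le I$, so $(N_n2^{-n})^r\le I^{r/a}2^{-nr(1-1/a)}$, which is summable because $a>1$.

\emph{Chains.} Let $T_n\subset K$ be the set of centers of a cover of $K$ by $N_n$ balls of radius $2^{-n}$; put $T_{\le n}=\bigcup_{k\le n}T_k$ and $D=\bigcup_nT_n$. For $k\ge1$ choose $p_k:T_k\to T_{k-1}$ with $d_X(x,p_kx)\le2^{-k+1}$, and let $\Delta_k=\max_{x\in T_k}|X(x)-X(p_kx)|$. For $t\in D$ let $\ell(t)$ be the least $k$ with $t\in T_k$. Define $\pi_nt=t$ if $\ell(t)\le n$, and $\pi_nt=p_{n+1}\circ\dots\circ p_{\ell(t)}(t)$ otherwise; in both cases $\pi_nt\in T_{\le n}$. Telescoping along the chain gives $|X(t)-X(\pi_nt)|\le\sum_{k>n}\Delta_k$. With $V_n=\sup_{t\in D}|X(t)-X(\pi_nt)|$, Lemma~\ref{lem:max} yields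
\[
\mathbb EV_n^r\le\sum_{k>n}\mathbb E\Delta_k^r\le C_r\sum_{k>n}(N_k^{1/p}2^{-k+1})^r=:\omega_n\longrightarrow0 .
\]

\emph{Modulus of continuity.} For $\beta>0$ let $\Omega(\beta)=\sup\{|X(s)-X(t)|:s,t\in D,\ d_X(s,t)\le\beta\}$. To bound it we must compare $X(\pi_ns)$ and $X(\pi_nt)$. These two points may be at distance of order $2^{-n}$ however close $s$ and $t$ are, and Lemma~\ref{lem:max} applied to $|T_{\le n}|^2$ pairs at that distance gives nothing. We go back up instead to a pair at distance at most $\beta$. For each $(x,y)\in T_{\le n}^2$ for which there exist $s,t\in D$ with $\pi_ns=x$, $\pi_nt=y$, $d_X(s,t)\le\beta$, fix one such pair $(s_{xy},t_{xy})$. For $s,t\in D$ with $d_X(s,t)\le\beta$ and $x=\pi_ns$, $y=\pi_nt$, the path $s,\,x,\,s_{xy},\,t_{xy},\,y,\,t$ has four steps of the form $(z,\pi_nz)$, so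
\[
|X(s)-X(t)|\le4V_n+|X(s_{xy})-X(t_{xy})| .
\]
There are at most $|T_{\le n}|^2$ fixed pairs, each increment having scale at most $\beta$. Hence
\[
\mathbb E\,\Omega(\beta)^r\le4^r\omega_n+C_r\big(|T_{\le n}|^{2/p}\beta\big)^r .
\]
The variable $\Omega(\beta)$ decreases as $\beta\downarrow0$ to a limit $\Omega(0+)$. Letting $\beta\to0$ and then $n\to\infty$ gives $\mathbb E\,\Omega(0+)^r=0$. So a.s.\ $X|_D$ is uniformly continuous for $d_X$.

\emph{A continuous version on $K$.} The set $D$ is $d_X$-dense in $K$. Let $Y$ be the $d_X$-continuous extension of $X|_D$ to $K$ (and $Y=0$ on the exceptional null event). If $s_n\in D$ and $d_X(s_n,t)\to0$, then $X(s_n)\to Y(t)$ a.s., and $X(s_n)\to X(t)$ in probability, since the difference is stable with scale $d_X(s_n,t)$. So $Y(t)=X(t)$ a.s. Only now do (C1) and (C2) enter, to pass from $d_X$ to the topology of $T$: if $t_n\to t$ in $K$, then $|f_0(t_n,u)-f_0(t,u)|^p\to0$ for every $u$ by (C1), with the integrable bound $2^p\|f_0(\cdot,u)\|_{C(K)}^p$ by (C2), so $d_X(t_n,t)\to0$. As $K$ is metrizable, the paths of $Y$ are continuous on $K$.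

\emph{Gluing.} Write $T=\bigcup_iK_i$ with $K_i$ compact and $K_i\subset\operatorname{int}K_{i+1}$, and let $Y_i$ be the process constructed on $K_i$. Both $Y_i$ and $Y_{i+1}$ agree with $X$ a.s.\ at each point of a countable dense subset of $K_i$, so a.s.\ $Y_i=Y_{i+1}$ on $K_i$. Off a null event the $Y_i$ define a function $Y$ on $T$ that is continuous on each $\operatorname{int}K_{i+1}$, hence on $T$, and $Y(t)=X(t)$ a.s.\ for each $t$.
\end{proof}

\begin{remark}
For $p=1$ stable variables are not integrable, so $r<1$ is forced, and the argument needs $\sum_n(N_n2^{-n})^r<\infty$ for some $r<1$. The hypothesis with $a=1$ gives only $\sum_nN_n2^{-n}<\infty$. For numerical sequences this is weaker: consider $N_n2^{-n}$ of order $1/(n\log^2n)$.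
\end{remark}

\section{Continuity implies the entropy condition}\label{sec:nec}

Define $\psi:[0,1]\to[0,\infty]$ by $\psi(x)=(\log\frac1x)^{1/q}$ if $p>1$ and $\psi(x)=\log^+\log\frac1x$ if $p=1$, with $\psi(0)=\infty$ and $\psi(1)=0$. It is nonincreasing, and $H_q=\psi(1/N)$. We use the following necessary condition for boundedness.

\begin{theorem}[Talagrand {\cite{Tal}}; see also {\cite[\S12.2]{LT}}]\label{thm:tal}
If a $p$-stable process $X$, $1\le p<2$, indexed by a set $V$ is sample bounded, there is a probability measure $\mu$ on $(V,d_X)$ with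
\[
\Theta:=\sup_{t\in V}\int_0^\infty\psi\big(\mu(B(t,\varepsilon))\big)\,d\varepsilon<\infty .
\]
\end{theorem}

Here we take $B(t,\varepsilon)=\{s\in V:d_X(t,s)<\varepsilon\}$. For fixed $t$ the open and closed balls have the same $\mu$-measure for all but countably many $\varepsilon$, so the integral is the same for both. The measure $\mu$ need not be related to the group structure. Averaging over $t$ against Haar measure will replace $\mu(B(t,\varepsilon))$ by the Haar measure of a ball, and for a translation invariant $d_X$ the latter controls covering numbers by a packing argument.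

\begin{proof}[Proof of Proposition~\ref{prop:nec}]
Assume (a). Replacing $X$ by its version changes neither $d_X$ nor the representations, so we may suppose that $X$ has a.s.\ continuous paths. Let $K\subset T$ be compact and nonempty; it is metrizable. A representation of $X$ restricts to a representation of $X|_K$, so Theorem~\ref{thm:nolan}(i) gives (C1) and (C2) on $K$ for every representation. It remains to prove the entropy condition.

The pseudo-metric $d_X$ is translation invariant by stationarity. It is continuous: if $t_n\to t$ then $X(t_n)-X(t)\to0$ a.s., so $\mathbb E\exp(i(X(t_n)-X(t)))\to1$ and $d_X(t_n,t)\to0$. Let $V$ be a compact neighborhood of $0$ and $\lambda$ a Haar measure on $T$, and put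
\[
O_\varepsilon=\{x\in V-V:d_X(x,0)<\varepsilon\},\qquad\phi(\varepsilon)=\lambda(O_\varepsilon).
\]
The set $O_\varepsilon$ is a neighborhood of $0$ contained in the compact set $V-V$, so $0<\phi(\varepsilon)<\infty$. Let $y(\varepsilon)=\max\big(1,\lambda(V)/(2\phi(\varepsilon))\big)$.

\emph{Averaging.} The paths are a.s.\ bounded on $V$; let $\mu$ be as in Theorem~\ref{thm:tal}. The space $(V,d_X)$ is separable, being a continuous image of $V$, so $(t,s)\mapsto d_X(t,s)$ is measurable for the product of the Borel $\sigma$-fields of $V$ and of $(V,d_X)$, and Fubini's theorem applies. For $s\in V$ the set $\{t\in V:d_X(t,s)<\varepsilon\}$ is contained in $s+O_\varepsilon$. Hence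
\[
\int_V\mu(B(t,\varepsilon))\,\lambda(dt)=\int_V\lambda\{t\in V:d_X(t,s)<\varepsilon\}\,\mu(ds)\le\phi(\varepsilon).
\]
By Markov's inequality the set of $t\in V$ with $\mu(B(t,\varepsilon))>2\phi(\varepsilon)/\lambda(V)$ has measure at most $\lambda(V)/2$. For the other $t$ we have $\mu(B(t,\varepsilon))\le1/y(\varepsilon)$, and so $\psi(\mu(B(t,\varepsilon)))\ge\psi(1/y(\varepsilon))$. Since $\psi\ge0$,
\begin{equation}\label{eq:avg}
\frac12\int_0^\infty\psi(1/y(\varepsilon))\,d\varepsilon\le\int_0^\infty\frac1{\lambda(V)}\int_V\psi\big(\mu(B(t,\varepsilon))\big)\,\lambda(dt)\,d\varepsilon\le\Theta<\infty .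
\end{equation}

\emph{Packing.} Let $t_1,\dots,t_\ell\in K$ have mutual $d_X$-distances at least $2\varepsilon$. The sets $t_i+O_\varepsilon$ are disjoint: $t_i+x=t_j+x'$ with $x,x'\in O_\varepsilon$ gives $d_X(t_i,t_j)\le d_X(t_i,t_i+x)+d_X(t_j+x',t_j)<2\varepsilon$. They lie in the compact set $K+V-V$, so $\ell\le\lambda(K+V-V)/\phi(\varepsilon)$. Thus a maximal such family exists, and every point of $K$ is within $2\varepsilon$ of it. With $C_K=2\lambda(K+V-V)/\lambda(V)$, which is at least $2$ because $K+V-V$ contains a translate of $V$,
\[
N(K,d_X;2\varepsilon)\le C_K\frac{\lambda(V)}{2\phi(\varepsilon)}\le C_K\,y(\varepsilon).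
\]
If $p>1$, the inequality $(\alpha+\beta)^{1/q}\le\alpha^{1/q}+\beta^{1/q}$ gives $H_q(K,d_X;2\varepsilon)\le(\log C_K)^{1/q}+\psi(1/y(\varepsilon))$. If $p=1$, then $\log(C_Ky)\le(1+\log C_K)\max(1,\log y)$ for $y\ge1$, so $H_\infty(K,d_X;2\varepsilon)\le\log(1+\log C_K)+\psi(1/y(\varepsilon))$. The $d_X$-diameter of $K$ is finite by continuity of $d_X$, and $H_q=0$ beyond it. Integrating the bound up to the diameter and using \eqref{eq:avg}, we get $\int_0^\infty H_q(K,d_X;\varepsilon)\,d\varepsilon<\infty$. This proves (b), and Proposition~\ref{prop:rep} gives (b)$\Leftrightarrow$(c).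
\end{proof}

\begin{thebibliography}{9}

\bibitem{HR} Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{LT} Ledoux and Talagrand, \emph{Probability in Banach Spaces}.

\bibitem{Nolan} Nolan, \emph{Continuity of symmetric stable processes}, \texttt{http://www.dtic.mil/dtic/tr/fulltext/u2/a190324.pdf}.

\bibitem{Rudin} Rudin, \emph{Fourier Analysis on Groups}.

\bibitem{ST} Samorodnitsky and Taqqu, \emph{Stable Non-Gaussian Random Processes}.

\bibitem{Tal} M. Talagrand, \emph{Necessary conditions for sample boundedness of $p$-stable processes}, Ann. Probab. 16 (1988), 1584--1595.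

\end{thebibliography}
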